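# A finite modular lattice whose quasivariety is finitely based but is not a variety

## 1. The guess: finitely based exactly when $\mathbf Q(\mathbf L)=\mathbf V(\mathbf L)$

A finite lattice $\mathbf L$ generates two classes. The variety $\mathbf V(\mathbf L)$ consists of all lattices satisfying every identity true in $\mathbf L$. The quasivariety $\mathbf Q(\mathbf L)$ consists of all lattices satisfying every *quasi-identity* true in $\mathbf L$, where a quasi-identity is a universally quantified implication
$$\sigma_0\approx\tau_0\ \wedge\ \dots\ \wedge\ \sigma_{n-1}\approx\tau_{n-1}\ \to\ \sigma\approx\tau .$$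
Identities are the case $n=0$, so $\mathbf Q(\mathbf L)\subseteq\mathbf V(\mathbf L)$. For a quasi-identity that is not an identity, take $x\wedge y\approx x\wedge z\to x\wedge y\approx x\wedge(y\vee z)$. It holds in every distributive lattice, since there $x\wedge(y\vee z)=(x\wedge y)\vee(x\wedge z)$. It fails in the lattice of length 2 with three atoms $a_1,a_2,a_3$: there $a_1\wedge a_2=a_1\wedge a_3=0$, while $a_1\wedge(a_2\vee a_3)=a_1$.

A quasivariety is *finitely based* if finitely many quasi-identities axiomatize it. By a theorem of McKenzie, $\mathbf V(\mathbf L)$ has a finite basis of identities for every finite lattice $\mathbf L$. Hence if $\mathbf Q(\mathbf L)=\mathbf V(\mathbf L)$, then $\mathbf Q(\mathbf L)$ is finitely based. Tumanov asked whether the converse also holds: does a finite lattice generate a finitely based quasivariety just in case the generated quasivariety coincides with the generated variety? For arbitrary finite lattices the answer is known to be negative, and Tumanov raised the same question for modular lattices. The problem is taken from the paper "Finite Basis Theorems for Relatively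 Congruence-Distributive Quasivarieties".

For modular lattices one would first guess *yes*: finite modular lattices have very well-behaved congruences, so perhaps $\mathbf Q(\mathbf L)$ can only be finitely based when there is nothing to do. We test this guess on the smallest modular lattices, where it survives. Then we see what a counterexample has to look like, and we build one.

## 2. Congruences and generation: the facts that we use

$H,S,P$ denote homomorphic images, sublattices and products, always up to isomorphism; lattices are nonempty. Recall that $SH\subseteq HS$, so $HS(F)\subseteq HS(K)$ whenever $F\in HS(K)$. A lattice is *simple* if it has exactly two congruences, $0$ and $1$; in particular it is nontrivial. It is *subdirectly irreducible* if it is nontrivial and the meet of its nonzero congruences is nonzero. By Birkhoff's theorem every lattice in a variety is a subdirect product of subdirectly irreducible members of that variety. A *coatom* of $\mathrm{Con}\,X$ is a congruence $\kappa\neq1$ with nothing strictly between $\kappa$ and $1$; equivalently, $X/\kappa$ is simple. We write $M_n=\{0,a_1,\dots,a_n,1\}$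 for the lattice of length 2 with $n$ atoms, $\mathbf 2$ for the two-element chain, and $L(W)$ for the lattice of subspaces of a vector space $W$, with operations $\cap$ and $+$. It is modular.

The textbook facts are these.

* **(F1)** (Mal'cev) $\mathbf Q(\mathbf L)=SP(\mathbf L)$ for finite $\mathbf L$. So $A\in\mathbf Q(\mathbf L)$ exactly when the homomorphisms $A\to\mathbf L$ separate the points of $A$.
* **(F2)** (Jónsson) If $\mathcal K$ is a finite set of finite lattices, the subdirectly irreducible members of $\mathbf V(\mathcal K)$ lie in $HS(\mathcal K)$. Also $\mathbf V(\mathcal K)$ is locally finite, so for each $N$ it has, up to isomorphism, only finitely many members generated by at most $N$ elements (they are quotients of a finite free lattice).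
* **(F3)** (McKenzie 1970; also Baker's theorem) $\mathbf V(\mathbf L)$ is finitely based for every finite lattice $\mathbf L$.
* **(F4)** Congruence lattices of lattices are distributive, and the congruence lattice of a finite *modular* lattice is Boolean. Hence a finite subdirectly irreducible modular lattice is simple, and every congruence of a finite modular lattice is a meet of coatoms.
* **(F5)** $L(F^3)$ is simple for every field $F$.

Three short checks. First, in a distributive lattice with top $1$ a coatom $\kappa$ is *meet-prime*: if $a\wedge b\le\kappa$, then $a\le\kappa$ or $b\le\kappa$. Otherwise $\kappa\vee a=\kappa\vee b=1$, and $\kappa=\kappa\vee(a\wedge b)=(\kappa\vee a)\wedge(\kappa\vee b)=1$, which is false. Second, here is why (F5) holds. Let a congruence $\theta$ identify $w\subsetneq w'$, and pick a point (1-dimensional subspace) $a\subseteq w'$ with $a\not\subseteq w$. Meeting with $a$ gives $(0,a)\in\theta$. For another point $b$ take a third point $c$ on the line $a+b$. Joining with $c$ gives $(c,a+b)\in\theta$, and meeting with $b$ gives $(0,b)\in\theta$. So all points are congruent to $0$,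 hence so is their join, the whole space. Third, the same argument shows that $M_n$ is simple for $n\ge3$. If $(0,a_1)\in\theta$, joining with $a_2$ gives $(a_2,1)$, meeting with $a_3$ gives $(0,a_3)$, and then $0$ is congruent to $a_1\vee a_3=1$. Any nonzero congruence identifies some $0,a_i$ or some $a_i,1$, and in the second case meeting with another atom gives a pair of the first kind.

**Proposition 1.** For a finite lattice $\mathbf L$, we have $\mathbf Q(\mathbf L)=\mathbf V(\mathbf L)$ if and only if every subdirectly irreducible member of $\mathbf V(\mathbf L)$ embeds in $\mathbf L$.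

*Proof.* Suppose $\mathbf Q(\mathbf L)=\mathbf V(\mathbf L)$ and let $A\in \mathbf V(\mathbf L)$ be subdirectly irreducible. By (F1) the kernels of the homomorphisms $A\to\mathbf L$ have meet $0$. If all were nonzero, their meet would contain the meet of all nonzero congruences, which is nonzero. So one of them is $0$, and $A$ embeds in $\mathbf L$. Conversely, if all subdirectly irreducibles embed in $\mathbf L$, Birkhoff's theorem puts every member of $\mathbf V(\mathbf L)$ in $SP(\mathbf L)$. $\square$

Now test the guess. For $\mathbf L=\mathbf 2$, the only subdirectly irreducible in $\mathbf V(\mathbf L)$ is $\mathbf 2$ itself, so $\mathbf Q=\mathbf V$. For $\mathbf L=M_n$ with $n\ge3$, a sublattice that contains at least three atoms is some $M_m$ with $3\le m\le n$. Every other sublattice is a chain or $M_2\cong\mathbf 2\times\mathbf 2$, which is distributive and has only $\mathbf 2$ as simple quotient. So the subdirectly irreducibles of $\mathbf V(M_n)$ are $\mathbf 2$ and the $M_m$ with $3\le m\le n$. All of them embed in $M_n$, and again $\mathbf Q=\mathbf V$. In these cases both sides of the guessed equivalence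 are true.

By Proposition 1, the guess can only fail for an $\mathbf L$ with a *hidden* simple lattice: one that is a quotient of a sublattice of $\mathbf L$ without being a sublattice of $\mathbf L$. The next section shows that $M_n$ can never be hidden.

## 3. A quotient $M_n$ is always a sublattice

For $A\le K\times T$ write $\pi_K,\pi_T$ for the two projections. For finite $K,T$ and $\pi_K(A)=K$, the fiber $\{t:(k,t)\in A\}$ over each $k\in K$ is a nonempty finite set closed under $\wedge$ and $\vee$. Hence it has a least and a greatest element:
$$\alpha_A(k)=\min\{t:(k,t)\in A\},\qquad \beta_A(k)=\max\{t:(k,t)\in A\}.$$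
For example, $A=\{(0,0),(0,1),(1,1)\}\le\mathbf 2\times\mathbf 2$ has $\alpha_A(0)=0$, $\beta_A(0)=1$, $\alpha_A(1)=\beta_A(1)=1$. The following lemma says that the fibers have no holes.

**Lemma 2.** Let $K,T$ be finite lattices and $A\le K\times T$ with $\pi_K(A)=K$ and $\pi_T(A)=T$. Then $A=\{(k,t):\alpha_A(k)\le t\le\beta_A(k)\}$.

*Proof.* The inclusion $\subseteq$ is clear. Let $\alpha_A(k)\le t\le\beta_A(k)$. As $\pi_T(A)=T$, there is $k'$ with $(k',t)\in A$. Then
$$(k',t)\wedge(k,\beta_A(k))=(k\wedge k',t)\in A,\qquad (k\wedge k',t)\vee(k,\alpha_A(k))=(k,t)\in A.\qquad\square$$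

**Lemma 3.** Let $n\ge3$, let $X$ be a finite modular lattice, and suppose that $X$ maps homomorphically onto $M_n$. Then $M_n$ embeds in $X$.

*Proof.* **Step 1: coordinates.** We write $X$ as a subdirect product with one factor $M_n$. Let $\psi$ be the kernel of $X\to M_n$. By (F4) it has a complement $\psi'$ in $\mathrm{Con}\,X$. Put $Y=X/\psi'$. As $\psi\wedge\psi'=0$, we may regard $X$ as a sublattice of $M_n\times Y$ projecting onto both factors.

**Step 2: a covering pair moves exactly one coordinate.** Let $x\prec x'$ in $X$. Since $\psi\vee\psi'=1$, there is a sequence $x=z_0,z_1,\dots,z_m=x'$ with each $(z_r,z_{r+1})$ in $\psi\cup\psi'$. Replace $z_r$ by $(z_r\vee x)\wedge x'$. Consecutive terms remain related, the ends are unchanged, and all terms now lie in $\{x,x'\}$. So some step relates $x$ to $x'$, and $(x,x')\in\psi$ or $(x,x')\in\psi'$. Thus $x$ and $x'$ agree in one coordinate; as $x\ne x'$, they differ in the other.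

**Step 3: $\alpha=\alpha_X$ and $\beta=\beta_X$ are monotone.** Let $k\le k'$. Then $(k,\alpha(k))\wedge(k',\alpha(k'))=(k,\alpha(k)\wedge\alpha(k'))\in X$, so $\alpha(k)\le\alpha(k)\wedge\alpha(k')\le\alpha(k')$. Dually, $\beta(k)\le\beta(k')$.

**Step 4: if $k\prec k'$ in $M_n$, then $\alpha(k')\le\beta(k)$.** By Step 3, $(k,\alpha(k))\le(k',\alpha(k'))$. Take a maximal chain of $X$ between them. Its first coordinates lie in $[k,k']=\{k,k'\}$, so some covering step of it has the form $(k,t)\prec(k',t')$. By Step 2, $t=t'$. Now $t'\ge\alpha(k')$ because $(k',t')\in X$, and $t'\le\alpha(k')$ because of the upper end of the chain. So $(k,\alpha(k'))\in X$, that is, $\alpha(k')\le\beta(k)$.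

**Step 5: $\alpha(1)\le\beta(0)$.** Step 4 gives $\alpha(1)\le\beta(a_1)$ and $\alpha(1)\le\beta(a_2)$. Since $(a_1,\beta(a_1))\wedge(a_2,\beta(a_2))=(0,\beta(a_1)\wedge\beta(a_2))\in X$, we get $\alpha(1)\le\beta(a_1)\wedge\beta(a_2)\le\beta(0)$.

**Step 6: a constant section.** Put $t=\alpha(1)$. By Steps 3 and 5, $\alpha(k)\le\alpha(1)=t\le\beta(0)\le\beta(k)$ for all $k\in M_n$. By Lemma 2, $M_n\times\{t\}\subseteq X$. $\square$

This extends the test. Let $\mathbf L$ be any finite lattice in $\mathbf V(M_m)$, $m\ge 3$. A subdirectly irreducible member of $\mathbf V(\mathbf L)$ lies in $HS(\mathbf L)$, and it is $\mathbf 2$ or some $M_n$ with $3\le n\le m$. The first embeds in $\mathbf L$ if $\mathbf L$ is nontrivial. The second is a quotient of a sublattice $X\le\mathbf L$, so it embeds in $X$ by Lemma 3. Hence $\mathbf Q(\mathbf L)=\mathbf V(\mathbf L)$ for all these $\mathbf L$, and the guess holds for all of them.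

The proof also shows where larger lattices may differ. Step 4 passes from $k'$ to $k$ only across one covering. In $M_n$ two coverings lead from $1$ to $0$, and Step 5 bridges them by a meet of two coatoms. In a longer lattice nothing forces $\alpha(1)\le\beta(0)$. Using this, we shall prove that the guess is wrong.

**Theorem B.** There is a finite modular lattice $\mathbf L$ such that $\mathbf Q(\mathbf L)$ is finitely based and $\mathbf Q(\mathbf L)\ne\mathbf V(\mathbf L)$. Hence the statement "for every finite modular lattice $\mathbf L$, $\mathbf Q(\mathbf L)$ is finitely based if and only if $\mathbf Q(\mathbf L)=\mathbf V(\mathbf L)$" is false.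

Only the direction "finitely based implies $\mathbf Q(\mathbf L)=\mathbf V(\mathbf L)$" fails; by (F3) the other always holds.

## 4. Rigid sublattices of $K\times T$

We want a simple lattice $K$ that is a quotient of some $S\le K\times T$ but does not embed in $S$. If $K$ does not embed in $T$, then an embedding $K\to S$ must be constant in the second coordinate, because $K$ is simple. So it is enough to forbid sections over $K$ with constant second coordinate. The following definition forbids much more, and the extra strength will give the finite basis.

**Definition.** Let $K,T$ be finite lattices. A sublattice $S\le K\times T$ is *rigid* if $\pi_K(S)=K$ and every sublattice $C\le S$ with $\pi_K(C)=K$ satisfies $\pi_T(C)=T$.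

Taking $C=S$, we see that a rigid $S$ projects onto $T$. In $\mathbf 2\times\mathbf 2$ the diagonal is rigid: a sublattice of it projecting onto the first factor is the whole diagonal. The full product $\mathbf 2\times\mathbf 2$ is not rigid, because $C=\mathbf 2\times\{0\}$ projects onto the first factor only. More generally, the graph of a homomorphism of $K$ onto $T$ is rigid. This trivial source of examples disappears once we require $T\notin HS(K)$, as we shall.

With $K=M_n$, $n\ge3$, and $T$ finite, simple, modular and not isomorphic to $M_n$, there is no rigid $S\le K\times T$. For such an $S$ the kernels of $\pi_K$ and $\pi_T$ on $S$ would be coatoms with meet $0$. They are distinct, as the quotients are not isomorphic, so their join is $1$. Hence Steps 2–6 of the proof of Lemma 3 apply with $Y=T$ and give $M_n\times\{t\}\subseteq S$. This projects onto $K$ but not onto $T$.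

So $K$ must be longer. Our plan for $T=M_n$ is to find $K$ with elements $c_1,\dots,c_n$ whose fibers are *pinned*, $\alpha(c_i)=\beta(c_i)=a_i$. Then every $C\le S$ with $\pi_K(C)=K$ contains all $(c_i,a_i)$, and so projects onto $M_n$.

## 5. Two projective planes glued at a point, with pinned elements between them

**Construction.** Let $q$ be a prime power and $3\le n\le q^2+q+1$. (Keep $q=2$, $n=4$ in mind.) Let $V=\mathbb F_q^6$ and let $s\le V$ have dimension 3. Choose

* distinct 2-dimensional subspaces $x_1,\dots,x_n$ of $s$ (there are $q^2+q+1$ of them);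
* distinct 4-dimensional subspaces $y_1,\dots,y_n$ containing $s$ (they correspond to the $q^2+q+1$ points of $V/s$), and $g_i\in y_i\setminus s$, so that $y_i=s+\langle g_i\rangle$;
* a vector $z\in s\setminus x_1$.

Put
$$c_i=x_i+\langle g_i\rangle\ (1\le i\le n),\qquad c_1'=x_1+\langle g_1+z\rangle,$$
$$D=\{W\le V:W\subseteq s\},\quad U=\{W\le V:W\supseteq s\},\quad E=\{c_1',c_1,\dots,c_n\},\quad K=D\cup U\cup E.$$
We say that $c_i$ has index $i$ and that $c_1'$ has index $1$.

The following relations carry everything. If $c\in E$ has index $i$, then
$$\dim c=3,\qquad c\cap s=x_i,\qquad c+s=y_i. \tag{1}$$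
Indeed $c=x_i+\langle g\rangle$ with $g\in y_i\setminus s$, and a vector $x+\lambda g$ with $x\in x_i$ lies in $s$ only if $\lambda=0$. For $i\ne j$,
$$x_i+x_j=s,\qquad y_i\cap y_j=s, \tag{2}$$
because $x_i\neq x_j$ have codimension 1 in $s$, and $y_i\ne y_j$ have dimension one more than $s$. Finally,
$$c_1\cap c_1'=x_1,\qquad c_1+c_1'=y_1. \tag{3}$$
For this, note $c_1\ne c_1'$: otherwise $z\in c_1\cap s=x_1$. So $c_1\cap c_1'$ has dimension less than 3 and contains $x_1$, hence equals $x_1$. Then $c_1+c_1'$ has dimension $3+3-2=4$ and lies in $y_1$.

By (1), no element of $E$ is in $D\cup U$, since a 3-dimensional member of $D\cup U$ equals $s$ and $c\cap s=x_i\neq s$. Elements of $E$ with different indices are distinct. Since $|L(\mathbb F_q^3)|=2(q^2+q+2)$ and $D\cap U=\{s\}$,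
$$|K|=4(q^2+q+2)-1+(n+1)=4(q^2+q+2)+n. \tag{4}$$
For $q=2$, $n=4$ this is $36$.

**Proposition 4.** (i) $K$ is a sublattice of $L(V)$; in particular $K$ is modular. (ii) $K$ is simple. (iii) $K\times M_n$ has a rigid sublattice.

*Proof of (i).* We check that sums and intersections stay in $K$. Let $c,c^*\in E$ have indices $i,j$, and let $d\in D$, $u\in U$. Sublattice closure within $D$ and within $U$ is clear, and $d\subseteq s\subseteq u$.

For $c,d$: $c\cap d=c\cap s\cap d=x_i\cap d\in D$. If $d\subseteq x_i$, then $c+d=c$. Otherwise $x_i+d=s$, as $x_i$ has codimension 1 in $s$, and $c+d=c+x_i+d=c+s=y_i\in U$.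

For $c,u$: $c+u=c+s+u=y_i+u\in U$. If $u\supseteq y_i$, then $c\cap u=c$. Otherwise $s\subseteq u\cap y_i\subsetneq y_i$, so $u\cap y_i=s$ and $c\cap u=c\cap y_i\cap u=c\cap s=x_i\in D$.

For $c,c^*$ with $i\ne j$: $c+c^*\supseteq x_i+x_j=s$, so $c+c^*\in U$; and $c\cap c^*\subseteq y_i\cap y_j=s$, so $c\cap c^*\in D$. For the pair $c_1,c_1'$ use (3).

*Proof of (ii).* Let $\theta\neq0$ be a congruence of $K$. **Step 1: $\theta$ is nonzero on $D$ or on $U$.** If $(a,b)\in\theta$ with $a\ne b$, then $(a\wedge b,a\vee b)\in\theta$. As congruence classes are convex, $\theta$ contains a covering pair $w\prec w'$ of $K$. Distinct elements of $E$ all have dimension 3, so they are incomparable and at most one of $w,w'$ is in $E$.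

If neither is in $E$ and $w\in D$, $w'\in U$, then $w\subseteq s\subseteq w'$, so $w=s$ or $w'=s$ and both lie in $U$ or both lie in $D$. The case $w\in U$, $w'\in D$ is impossible, as it gives $s\subseteq w\subsetneq w'\subseteq s$. So in all cases with $w,w'\notin E$ both lie in $D$ or both in $U$.

If $w'=c\in E$ has index $i$, then $w\notin U$, since $s\subseteq c$ would give $s=c$. So $w\in D$ and $w\subseteq c\cap s=x_i\subsetneq c$; hence $w=x_i$. Joining with $s$ gives $(s,y_i)\in\theta$. If $w=c\in E$ has index $i$, then $w'\notin D$, since $c\subseteq s$ would give $c=s$. So $w'\in U$ and $w'\supseteq c+s=y_i\supsetneq c$; hence $w'=y_i$. Meeting with $s$ gives $(x_i,s)\in\theta$.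

**Step 2: $\theta$ collapses all of $D$ or all of $U$.** Both are isomorphic to $L(\mathbb F_q^3)$, which is simple by (F5).

**Step 3: the collapse crosses over.** If $(x_1,s)\in\theta$, then joining with $c_1$ gives $(c_1,y_1)$, meeting with $c_1'$ gives $(x_1,c_1')$, and joining with $s$ gives $(s,y_1)$, all in $\theta$. Conversely, if $(s,y_1)\in\theta$, then meeting with $c_1$ gives $(x_1,c_1)$, joining with $c_1'$ gives $(c_1',y_1)$, and meeting with $s$ gives $(x_1,s)$. So $\theta$ is nonzero on both $D$ and $U$, hence collapses both. Then $0$, $s$, $V$ are all congruent and $\theta=1$.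

*Proof of (iii).* **Step 1: the bounds.** Define $\alpha,\beta:K\to M_n$ by
$$\alpha(k)=\begin{cases}0& k\subseteq s\\ a_i& k\subseteq y_i,\ k\not\subseteq s\\ 1&\text{otherwise,}\end{cases}\qquad
\beta(k)=\begin{cases}1& k\supseteq s\\ a_i& k\supseteq x_i,\ k\not\supseteq s\\ 0&\text{otherwise.}\end{cases}$$
By (2) they are well defined: $k\subseteq y_i\cap y_j$ forces $k\subseteq s$, and $k\supseteq x_i+x_j$ forces $k\supseteq s$.

**Step 2: $\alpha$ preserves joins and $\beta$ preserves meets.** For $t\in M_n$ the set $\{k:\alpha(k)\le t\}$ is the principal ideal of $K$ below $s$, $y_i$ or $V$, according as $t=0$, $a_i$ or $1$. So $\alpha$ is monotone, and for $t=\alpha(k)\vee\alpha(k')$ both $k,k'$ lie in this ideal, hence so does $k\vee k'$; thus $\alpha(k\vee k')\le\alpha(k)\vee\alpha(k')$. With monotonicity, equality holds. Dually, $\{k:\beta(k)\ge t\}$ is the principal filter above $s$, $x_i$ or $0$, according as $t=1$, $a_i$ or $0$, and $\beta$ preserves meets and is monotone.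

**Step 3: $\alpha\le\beta$.** On $D$ we have $\alpha=0$; on $U$ we have $\beta=1$. An element $c\in E$ of index $i$ satisfies $x_i\subseteq c\subseteq y_i$, so $\alpha(c)\le a_i\le\beta(c)$.

**Step 4: the sublattice.** Let $S=\{(k,t)\in K\times M_n:\alpha(k)\le t\le\beta(k)\}$. For $(k,t),(k',t')\in S$,
$$\alpha(k\wedge k')\le\alpha(k)\wedge\alpha(k')\le t\wedge t'\le\beta(k)\wedge\beta(k')=\beta(k\wedge k'),$$
$$\alpha(k\vee k')=\alpha(k)\vee\alpha(k')\le t\vee t'\le\beta(k)\vee\beta(k')\le\beta(k\vee k').$$
So $S$ is a sublattice, and $\pi_K(S)=K$ by Step 3.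

**Step 5: rigidity.** Since $x_i\subseteq c_i\subseteq y_i$, $c_i\not\subseteq s$ and $c_i\not\supseteq s$, we have $\alpha(c_i)=\beta(c_i)=a_i$. So $(c_i,a_i)$ is the only element of $S$ above $c_i$. If $C\le S$ and $\pi_K(C)=K$, then $(c_i,a_i)\in C$ for all $i$, so $\pi_T(C)$ contains all atoms of $M_n$, hence also $0$ and $1$. $\square$

**Remark (the role of the twin $c_1'$).** Without $c_1'$ the lattice would not be simple. On $D\cup U\cup\{c_1,\dots,c_n\}$, which is a sublattice by the same checks, the map $k\mapsto k+s$ onto $U$ is a homomorphism. It clearly preserves joins, and it preserves the meet of two elements of $D\cup U$. For the other meets, $(c_i\cap d)+s=s=y_i\cap s$. Next, $(c_i\cap u)+s$ is $y_i$ or $s$ according as $u\supseteq y_i$ or not, and this is $y_i\cap u$. Finally, $(c_i\cap c_j)+s=s=y_i\cap y_j$ for $i\neq j$. The twin breaks this map: $(c_1\cap c_1')+s=x_1+s=s$, while $(c_1+s)\cap(c_1'+s)=y_1$.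

It remains to arrange $M_n\notin HS(K)$. Note that $n=3$ would be useless: $M_3$ embeds in the plane $D$, as the points on a line show. This is why we ask for $n>q+1$, so that a line has too few points.

**Lemma 5.** Let $n\ge q+2$, and suppose that $M_n$ embeds in $K$, with bounds $o<e$ and inner elements $w_1,\dots,w_n$. Then $\dim o=1$, and there is a set $I$ of at least $n-1\ge3$ indices with $x_i\cap x_j=o$ for all distinct $i,j\in I$.

*Proof.* Note $n\ge4$. For $r\ne r'$ we have $\dim w_r+\dim w_{r'}=\dim o+\dim e$; as $n\ge3$, all $w_r$ have the same dimension, and $\dim e-\dim o=2(\dim w_1-\dim o)$.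

**Step 1: at most one $w_r$ lies in $D\cup U$.** If two lie in $D$, then $e\subseteq s$, so all $w_r$ lie in $D$. Then $\dim e-\dim o$ is positive, even and at most 3, so it is 2, and $[o,e]$ has at most $q+1<n$ inner elements, a contradiction. If two lie in $U$, then $o\supseteq s$, all $w_r$ lie in $U$, and the same count in $L(V/s)$ is a contradiction. Finally, an element of $D$ and an element of $U$ are comparable, so two different $w_r$ cannot lie one in $D$ and one in $U$.

**Step 2: $c_1$ and $c_1'$ do not both occur.** By Step 1 at least $n-1\ge3$ of the $w_r$ lie in $E$. If $c_1,c_1'$ are among them, then $o=c_1\cap c_1'=x_1$, and a third one, of index $j\ne1$, contains $x_1$. So $x_1\subseteq c_j\cap s=x_j$, which contradicts $x_1\ne x_j$, as both have dimension 2.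

**Step 3: the set $I$.** So the $w_r$ in $E$ have distinct indices; let $I$ be the set of these. For distinct $i,j\in I$ the intersection of the corresponding elements lies in $y_i\cap y_j=s$, hence equals $x_i\cap x_j$. Thus $o=x_i\cap x_j$, of dimension $2+2-3=1$. $\square$

**The lattice of 36 elements.** Take $q=2$, $n=4$. Let $\varphi_1,\varphi_2,\varphi_3$ be a basis of the dual space $s^*$, let $\varphi_4=\varphi_1+\varphi_2+\varphi_3$, and $x_i=\ker\varphi_i$. Write $V=s\oplus\langle f_1,f_2,f_3\rangle$ and put $g_1=f_1$, $g_2=f_2$, $g_3=f_3$, $g_4=f_1+f_2+f_3$, $y_i=s+\langle g_i\rangle$. The $x_i$ are distinct and so are the $y_i$. Any three of the $\varphi_i$ are linearly independent, so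
$$x_i\cap x_j\cap x_k=0\quad\text{for distinct }i,j,k. \tag{5}$$
Call the resulting lattice $K_{2,4}$.

**Corollary 6.** $M_4\notin HS(K_{2,4})$ and $K_{2,4}\notin HS(M_4)$.

*Proof.* The second holds because $36>6$. If $M_4\in HS(K_{2,4})$, Lemma 3 would embed $M_4$ in $K_{2,4}$. Lemma 5 would then give three distinct indices with $o=x_i\cap x_j=x_i\cap x_k$, so $o\subseteq x_i\cap x_j\cap x_k=0$, against $\dim o=1$. $\square$

## 6. A finite lattice $\mathbf L$ with $K\in\mathbf V(\mathbf L)\setminus\mathbf Q(\mathbf L)$

**Theorem A.** Let $K,T$ be finite simple modular lattices with $T\notin HS(K)$ and $K\notin HS(T)$. Suppose $K\times T$ has a rigid sublattice. Let $\mathcal S$ be the finite set of all rigid sublattices of $K\times T$. Let $\mathcal F$ be a set of representatives of the simple lattices in $HS(K)\cup HS(T)$ not isomorphic to $K$, with $T\in\mathcal F$. Put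
$$\mathbf L=\prod_{F\in\mathcal F}F\times\prod_{S\in\mathcal S}S .$$
Then $\mathbf L$ is a finite modular lattice, $\mathbf Q(\mathbf L)\ne\mathbf V(\mathbf L)$, and $\mathbf Q(\mathbf L)$ is finitely based.

By Proposition 4 and Corollary 6, Theorem A applies to $K=K_{2,4}$ and $T=M_4$, and then Theorem B follows. So Theorem A is what remains to be proved. The design of $\mathbf L$ is this: $\mathbf Q(\mathbf L)$ should contain every subdirectly irreducible of $\mathbf V(\mathbf L)$ except $K$, and $K$ should enter only through rigid sublattices. We put in *all* rigid sublattices, so that when some $A\le K\times T$ with $\pi_K(A)=K$ is not in $\mathcal S$, we have a witness: a sublattice $C\le A$ with $\pi_K(C)=K$ and $\pi_T(C)\ne T$.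

**Preparation.** This identifies the subdirectly irreducibles of $\mathbf V(\mathbf L)$ and records two facts on sizes. $\mathbf L$ is finite and modular. All factors lie in $\mathbf V(K,T)$; conversely, $T$ is a factor, and $K=\pi_K(S)$ for any $S\in\mathcal S$. So $\mathbf V(\mathbf L)=\mathbf V(K,T)$. By (F2) and (F4) its subdirectly irreducible members are, up to isomorphism, $K$ and the members of $\mathcal F$. Every factor of $\mathbf L$ embeds in $\mathbf L$ (fix constants in the other factors), so by (F1)
$$A\in\mathbf Q(\mathbf L)\iff\text{homomorphisms of } A\text{ into members of }\mathcal F\cup\mathcal S\text{ separate its points.}\tag{6}$$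
Moreover:

* **(a)** $K\notin HS(F)$ for $F\in\mathcal F$. If $F\in HS(K)$, then $F\not\cong K$ gives $|F|<|K|$. If $F\in HS(T)$, then $HS(F)\subseteq HS(T)\not\ni K$.
* **(b)** $T\notin HS(F)$ for $F\in\{K\}\cup\mathcal F$ with $F\not\cong T$. If $F\in HS(K)$, then $HS(F)\subseteq HS(K)\not\ni T$. If $F\in HS(T)$, then $|F|<|T|$.

**Step 1: $K\in\mathbf V(\mathbf L)\setminus\mathbf Q(\mathbf L)$.** This shows $\mathbf Q(\mathbf L)\neq\mathbf V(\mathbf L)$. Suppose $K\in\mathbf Q(\mathbf L)$. By (6) some homomorphism from $K$ to a member of $\mathcal F\cup\mathcal S$ is nonconstant, hence injective, as $K$ is simple. By (a) its target is some $S\in\mathcal S$. Its component $K\to T$ is not injective, since $K\notin HS(T)$, so it is constant. Then its component $K\to K$ is injective, so onto by finiteness. The image $C\le S$ has $\pi_K(C)=K$ and $|\pi_T(C)|=1<|T|$, which contradicts rigidity.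

## 7. Forbidding $K$ alone does not axiomatize $\mathbf Q(\mathbf L)$

Since $K$ is the only subdirectly irreducible of $\mathbf V(\mathbf L)$ missing from $\mathbf Q(\mathbf L)$, a sensible first attempt at a finite basis is: the identities of $\mathbf V(\mathbf L)$, plus one quasi-identity that excludes $K$ as a sublattice. This would work if every finite $A\in\mathbf V(\mathbf L)\setminus\mathbf Q(\mathbf L)$ had a sublattice isomorphic to $K$. For $K=K_{2,4}$ and $T=M_4$ that is false, as we now show.

Let $M_3=\{0,a_1,a_2,a_3,1\}\le M_4$ and $z_i=x_i\cap x_4$ for $i=1,2,3$. By (5) these are three distinct 1-dimensional subspaces of $x_4$, so $z_i+z_j=x_4$ for $i\ne j$. Define $\alpha',\beta':K\to M_3$, with $i$ ranging over $1,2,3$, by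
$$\alpha'(k)=\begin{cases}0& k\subseteq s\\ a_i& k\subseteq y_i,\ k\not\subseteq s\\ 1&\text{otherwise,}\end{cases}\qquad
\beta'(k)=\begin{cases}1& k\supseteq x_4\\ a_i& k\supseteq z_i,\ k\not\supseteq x_4\\ 0&\text{otherwise.}\end{cases}$$
As in Proposition 4(iii), they are well defined, $\alpha'$ preserves joins and $\beta'$ preserves meets: the sets $\{\alpha'\le t\}$ are the principal ideals below $s,y_i,V$, and the sets $\{\beta'\ge t\}$ are the principal filters above $x_4,z_i,0$. Also $\alpha'\le\beta'$. On $D$, $\alpha'=0$; on $U$, $\beta'=1$. If $c\in E$ has index $i\le3$, then $c\subseteq y_i$ and $c\supseteq x_i\supseteq z_i$, so $\alpha'(c)\le a_i\le\beta'(c)$. Finally $\beta'(c_4)=1$. So $S_3=\{(k,t)\in K\times M_3:\alpha'(k)\le t\le\beta'(k)\}$ is a sublattice with $\pi_K(S_3)=K$. It projects onto $M_3$, since $\alpha'(c_i)=a_i$ gives $(c_i,a_i)\in S_3$ for $i\le3$. It lies in $\mathbf V(\mathbf L)$.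

*$K$ does not embed in $S_3$.* In an embedding, the component $K\to M_3$ would be constant, say $t$ ($K$ is simple and $|K|>5$), and the component $K\to K$ would be bijective. So $\alpha'(k)\le t\le\beta'(k)$ for all $k$. But $\alpha'(c_4)=1$ forces $t=1$, and $\beta'(0)=0$ forces $t=0$.

*Nevertheless $S_3\notin\mathbf Q(\mathbf L)$.* Let $\kappa,\lambda$ be the kernels of the projections of $S_3$ to $K$ and $M_3$. They are coatoms with $\kappa\wedge\lambda=0$, so by meet-primeness they are the only coatoms of $\mathrm{Con}\,S_3$. They are distinct since $|K|\neq5$. Choose $(u,v)\in\lambda\setminus\kappa$. If $S_3\in\mathbf Q(\mathbf L)$, some homomorphism $h$ to a member of $\mathcal F\cup\mathcal S$ separates $u,v$. Some coatom above $\ker h$ omits $(u,v)$; it is $\kappa$. So $K\in H(h(S_3))$, and by (a) the target is some $S'\in\mathcal S$. Write $h=(h_1,h_2)$. As $\ker h_1\wedge\ker h_2\le\kappa$ and $K\notin HS(M_4)$, meet-primeness gives $\ker h_1\le\kappa$. By cardinality $h_1$ is onto $K$. Rigidity of $S'$ forces $h_2$ onto $M_4$. So $\ker h_2$ is $\kappa$ or $\lambda$, and $M_4$ is isomorphic to $K$ or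 $M_3$, which is absurd.

So a lattice may fall outside $\mathbf Q(\mathbf L)$ without containing $K$; here it does so because its second coordinates cannot fill $T$. The rest of the argument shows that such failures can be seen in a sublattice with few generators. The idea is to mark, over each $k\in K$, the bottom and the top of the fiber in all coordinates at once. This needs $2|K|$ elements, and by Lemma 2 the ends of the fibers determine everything between.

## 8. Obstructions generated by $2|K|$ elements

We continue the proof of Theorem A for general $K,T$.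

**Claim 7.** If $A\in \mathbf V(\mathbf L)\setminus\mathbf Q(\mathbf L)$ is finite, then $A$ has a sublattice $B\notin\mathbf Q(\mathbf L)$ generated by at most $2|K|$ elements.

*Proof.* Represent $A$ as a subdirect product $A\le\prod_{l=1}^rK_l$ with $K_l\in\{K\}\cup\mathcal F$ and projections $p_l$. For $X\le A$ put $X_l=p_l(X)$ and $X_{ij}=(p_i,p_j)(X)\le K_i\times K_j$. So $A_l=K_l$.

**Step 2a: find a bad coordinate.** We locate the reason why $A\notin\mathbf Q(\mathbf L)$. Suppose that for every $i$ with $K_i=K$ there were a $j$ with $K_j=T$ and $A_{ij}\in\mathcal S$. Then the maps $A\to A_{ij}$, one for each such $i$, together with the projections $A\to K_l\in\mathcal F$, would separate the points of $A$, and (6) would give $A\in\mathbf Q(\mathbf L)$. So we can fix $i$ with $K_i=K$ such that $A_{ij}\notin\mathcal S$ for all $j$ with $K_j=T$. For each such $j$, since $A_{ij}\le K\times T$ projects onto $K$ but is not rigid, choose a sublattice $C_j\le A_{ij}$ with $\pi_K(C_j)=K$ and $\pi_T(C_j)\ne T$.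

**Step 2b: define $B$.** We mark the ends of all fibers over the coordinate $i$. For $k\in K$ let
$$m(k)=\bigwedge\{x\in A:x_i=k\},\qquad M(k)=\bigvee\{x\in A:x_i=k\}.$$
These are elements of $A$ with $i$-th coordinate $k$. Since meets and joins are computed coordinatewise, for all $j\ne i$
$$m(k)_j=\alpha_{A_{ij}}(k),\qquad M(k)_j=\beta_{A_{ij}}(k).\tag{7}$$
Let $B$ be the sublattice generated by all $m(k),M(k)$, $k\in K$. It has at most $2|K|$ generators, and $B_i=K$. Suppose, for a contradiction, that $B\in\mathbf Q(\mathbf L)$.

**Step 2c: a homomorphism of $B$ to a rigid $S'$ that sees the coordinate $i$.** Let $\kappa=\ker(p_i|_B)$. As $B/\kappa\cong K$ is simple, $\kappa$ is a coatom of $\mathrm{Con}\,B$. Let $\kappa^*$ be the meet of all other coatoms ($\kappa^*=1$ if there are none). If $\kappa^*\le\kappa$, then by meet-primeness another coatom would lie below $\kappa$, hence equal $\kappa$; so $\kappa^*\not\le\kappa$. Choose $(u,v)\in\kappa^*\setminus\kappa$. By (6) there is a homomorphism $h$ from $B$ to a member of $\mathcal F\cup\mathcal S$ with $h(u)\ne h(v)$. By (F4) $\ker h$ is a meet of coatoms,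 so some coatom above $\ker h$ omits $(u,v)$. All coatoms other than $\kappa$ contain $(u,v)$, so it is $\kappa$. Thus $\ker h\le\kappa$ and $K\in H(h(B))$. By (a) the target is not in $\mathcal F$; it is some $S'\in\mathcal S$. Write $h=(h_1,h_2)$ with $h_1:B\to K$, $h_2:B\to T$.

**Step 2d: the first component is the coordinate $i$, up to an automorphism.** Since $\ker h_1\wedge\ker h_2=\ker h\le\kappa$ and $\kappa$ is meet-prime, $\ker h_1\le\kappa$ or $\ker h_2\le\kappa$. The latter would give $K\in H(h_2(B))\subseteq HS(T)$, which is excluded. So $\ker h_1\le\kappa$. Now $B/\ker h_1\cong h_1(B)\le K$ has at most $|K|$ elements and $B/\kappa$ has exactly $|K|$. Hence $\ker h_1=\kappa$ and $h_1(B)=K$, so $h_1=\sigma\circ p_i|_B$ with $\sigma\in\mathrm{Aut}\,K$.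

**Step 2e: the second component is some coordinate $l$ with $K_l=T$, up to an automorphism.** The sublattice $h(B)\le S'$ satisfies $\pi_K(h(B))=K$, so rigidity of $S'$ gives $h_2(B)=T$. As $T$ is simple, $\ker h_2$ is a coatom, hence meet-prime. Since $\bigwedge_l\ker(p_l|_B)=0\le\ker h_2$, some $l$ has $\ker(p_l|_B)\le\ker h_2$. So $T\in H(B_l)\subseteq HS(K_l)$, and by (b) $K_l=T$. Now $B_l\le T$ maps onto $T$, so by cardinality $B_l=T$ and $\ker(p_l|_B)=\ker h_2$. Hence $h_2=\tau\circ p_l|_B$ with $\tau\in\mathrm{Aut}\,T$. Consequently
$$(\sigma\times\tau)(B_{il})=h(B)\subseteq S'.\tag{8}$$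

**Step 2f: $B_{il}=A_{il}$, and the witness $C_l$ contradicts rigidity.** Note $l\neq i$, as $K\not\cong T$. Both $A_{il}$ and $B_{il}\subseteq A_{il}$ project onto $K$ and onto $T$. By (7), $B_{il}$ contains $(k,\alpha_{A_{il}}(k))$ and $(k,\beta_{A_{il}}(k))$ for all $k$. So $\alpha_{B_{il}}=\alpha_{A_{il}}$ and $\beta_{B_{il}}=\beta_{A_{il}}$, and Lemma 2, applied to both, gives $B_{il}=A_{il}\supseteq C_l$. By (8), $(\sigma\times\tau)(C_l)$ is a sublattice of $S'$. It projects onto $\sigma(K)=K$ and onto $\tau(\pi_T(C_l))\ne T$. This contradicts the rigidity of $S'$. Hence $B\notin\mathbf Q(\mathbf L)$. $\square$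

## 9. The finite basis, in at most $2|K|$ variables

**Step 3: finite basis.** We turn the Claim into axioms. By (F2), $\mathbf V(\mathbf L)$ has, up to isomorphism, only finitely many members $B_1,\dots,B_s$ that are generated by at most $2|K|$ elements and are not in $\mathbf Q(\mathbf L)$. All are finite. For each $B=B_r$ we write down a quasi-identity $\varepsilon_r$ valid in $\mathbf Q(\mathbf L)$ and failing in $B$.

Let $b_1,\dots,b_N$ generate $B$, $N\le2|K|$. For each $b\in B$ choose a lattice term $t_b(v_1,\dots,v_N)$ with $t_b(b_1,\dots,b_N)=b$, taking $t_{b_i}=v_i$ (for distinct $b_i$). As $B\notin SP(\mathbf L)$, there are $b\ne b^*$ in $B$ identified by every homomorphism $B\to\mathbf L$. Let $\varepsilon_r$ be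
$$\bigwedge_{x,y\in B}\bigl(t_x\wedge t_y\approx t_{x\wedge y}\bigr)\ \wedge\bigwedge_{x,y\in B}\bigl(t_x\vee t_y\approx t_{x\vee y}\bigr)\ \to\ t_b\approx t_{b^*}.$$
If a tuple in $\mathbf L$ satisfies the premise, then sending $x\in B$ to the value of $t_x$ at that tuple is a homomorphism $B\to\mathbf L$, and it identifies $b$ and $b^*$; so the conclusion holds. Thus $\varepsilon_r$ is true in $\mathbf L$, hence in $\mathbf Q(\mathbf L)$. In $B$ it fails at $(b_1,\dots,b_N)$.

Let $\Gamma$ consist of a finite equational basis of $\mathbf V(\mathbf L)$, which exists by (F3), together with $\varepsilon_1,\dots,\varepsilon_s$. All members of $\mathbf Q(\mathbf L)$ satisfy $\Gamma$. Conversely, let $A\models\Gamma$, with $A$ possibly infinite, and suppose $A\notin\mathbf Q(\mathbf L)$. Then $A\in\mathbf V(\mathbf L)$, and some quasi-identity of $\mathbf Q(\mathbf L)$ fails in $A$ at a finite tuple. It fails already in the sublattice $A_0$ generated by this tuple. So $A_0\notin\mathbf Q(\mathbf L)$, and $A_0$ is finite by local finiteness. By Claim 7, $A_0$ has a sublattice isomorphic to some $B_r$. But quasi-identities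 pass to sublattices and $A\models\varepsilon_r$, a contradiction. So $\Gamma$ axiomatizes $\mathbf Q(\mathbf L)$, and Theorem A is proved. With Proposition 4 and Corollary 6, so is Theorem B. $\blacksquare$

The proof gives more: relative to $\mathbf V(\mathbf L)$, the quasivariety $\mathbf Q(\mathbf L)$ is axiomatized by quasi-identities in at most $2|K|$ variables, namely $\varepsilon_1,\dots,\varepsilon_s$. Equivalently, $A\in\mathbf V(\mathbf L)$ lies in $\mathbf Q(\mathbf L)$ if and only if all its sublattices generated by at most $2|K|$ elements do. Indeed, if $A\notin\mathbf Q(\mathbf L)$, pass to the finite $A_0\notin\mathbf Q(\mathbf L)$ as above and apply Claim 7; the other direction holds because $\mathbf Q(\mathbf L)$ is closed under sublattices.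

## 10. Infinitely many varieties, over every finite field

**Theorem C.** For every prime power $q$ and every $n$ with $q+2\le n\le q^2+q+1$ there is a simple sublattice $K_{q,n}$ of $L(\mathbb F_q^6)$ such that Theorem A applies to $K=K_{q,n}$ and $T=M_n$. In particular, there are infinitely many pairwise distinct varieties of the form $\mathbf V(\mathbf L)$, with $\mathbf L$ a finite modular lattice, $\mathbf Q(\mathbf L)$ finitely based and $\mathbf Q(\mathbf L)\ne\mathbf V(\mathbf L)$.

*Proof.* **Step 1: the lattice.** We choose the planes $x_i$ so that four of them are in general position. Note $4\le n\le q^2+q+1$. Let $\varphi_1,\varphi_2,\varphi_3$ be a basis of $s^*$ and $\varphi_4=\varphi_1+\varphi_2+\varphi_3$. Any three of these four forms are linearly independent, so their kernels are four distinct planes, any three of which intersect in $0$. In the construction of Section 5 let these four kernels be among $x_1,\dots,x_n$, and choose the rest, the $y_i$, the $g_i$ and $z$ arbitrarily as allowed there. Let $K_{q,n}$ be the resulting lattice. By Proposition 4 it is a simple sublattice of $L(\mathbb F_q^6)$,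 hence modular, and $K_{q,n}\times M_n$ has a rigid sublattice. By (4), $|K_{q,n}|=4(q^2+q+2)+n>n+2=|M_n|$, so $K_{q,n}\notin HS(M_n)$.

**Step 2: $M_n\notin HS(K_{q,n})$.** This is the last hypothesis of Theorem A. By Lemma 3 it suffices that $M_n$ does not embed in $K_{q,n}$. Suppose it does. As $n\ge q+2$, Lemma 5 gives a set $I$ of at least $n-1$ indices with $x_i\cap x_j=o$ for all distinct $i,j\in I$, where $\dim o=1$. Only $q+1$ two-dimensional subspaces of $s$ contain $o$, since they correspond to the points of $s/o$. Hence $n-1\le|I|\le q+1$, so $n=q+2$ and $|I|=n-1$. Thus $I$ omits only one index, and it contains the indices of at least three of the four special planes. These three intersect in $0$, yet all contain $o\ne0$, a contradiction.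

**Step 3: the varieties are distinct.** For the lattice $\mathbf L$ that Theorem A yields from $K_{q,n}$ and $M_n$, the subdirectly irreducible members of $\mathbf V(\mathbf L)=\mathbf V(K_{q,n},M_n)$ lie in $HS(K_{q,n})\cup HS(M_n)$ by (F2). As $|M_n|<|K_{q,n}|$, the largest one is $K_{q,n}$, of size $4(q^2+q+2)+n$. This is unbounded as $q$ grows, so infinitely many distinct varieties arise. $\square$
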